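# Jones Nullity of Links under Concordance

## The Hopf link and the root $q=i$

Let us compute one Jones polynomial by hand. Recall the Kauffman bracket $\langle\cdot\rangle$ of an unoriented link diagram. A crossing is replaced by a combination of its two smoothings, a closed circle contributes $\delta:=-A^2-A^{-2}$, and $\langle\emptyset\rangle=1$. To fix signs, let $\sigma$ be the crossing whose overstrand runs from SW to NE. Let $I$ denote the pair of arcs NW–SW, NE–SE and $E$ the pair NW–NE, SW–SE. Then
$$\langle\sigma\rangle=A\,I+A^{-1}E,\qquad \langle\sigma^{-1}\rangle=A^{-1}I+A\,E .$$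
The crossing $\sigma$ is positive when both of its strands are oriented upward. The bracket is invariant under Reidemeister moves II and III. For a nonempty diagram put $\langle D\rangle_{red}=\langle D\rangle/\delta$. With $q=A^{-2}$, the Jones polynomial is
$$V_L(q)=(-A^3)^{-\mathrm{wr}(D)}\langle D\rangle_{red}\in\mathbb Z[q^{\pm1}],$$
where $\mathrm{wr}$ is the writhe. The unknot has $V=1$, and the $n$-component unlink has $V=\delta^{n-1}=(-q-q^{-1})^{n-1}$.

Stack two copies of $\sigma$ and join the tops to the bottoms. This is a Hopf link with two positive crossings. It has four states. Smoothing $(I,I)$ has weight $A^2$ and two circles. The mixed smoothings $(I,E)$ and $(E,I)$ have weight $1$ and one circle each. Smoothing $(E,E)$ has weight $A^{-2}$ and two circles. So $\langle D\rangle=A^2\delta^2+2\delta+A^{-2}\delta^2$, and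
$$\langle D\rangle_{red}=2+(A^2+A^{-2})\delta=2-\delta^2=-A^4-A^{-4},\qquad V=(-A^3)^{-2}(-A^4-A^{-4})=-q-q^5 .$$
At $q=i$ this is $-2i\neq0$. The 2-component unlink has $V=-(q+q^{-1})$, which vanishes at $q=i$. The root $q=i$ therefore distinguishes these two links.

**Definition.** The *Jones nullity* of an $n$-component link $L$ is the largest $k\ge0$ such that $(q+q^{-1})^k$ divides $V_L(q)$, that is, the multiplicity of the root $q=i$ of $V_L$. The link has *full* Jones nullity if $(q+q^{-1})^{n-1}$ divides $V_L$.

The two descriptions agree. We have $q+q^{-1}=q^{-1}(q-i)(q+i)$, the polynomial $q^2+1$ is monic, and an integer polynomial has equal multiplicities at $i$ and $-i$.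

With three components all values $0,1,2$ occur already among connected sums, because $V$ is multiplicative under connected sum. The 3-component unlink has $V=(q+q^{-1})^2$ and nullity $2$. A Hopf link together with a split unknot has $V=(q+q^5)(q+q^{-1})$ and nullity $1$. The sum of two Hopf links has $V=(q+q^5)^2$ and nullity $0$.

Now we bring in the fourth dimension.

**Definition.** Two $n$-component links $L_0,L_1\subset S^3$ are *concordant* if there are $n$ disjoint, properly embedded smooth annuli in $S^3\times[0,1]$ with boundary $L_0\times\{0\}\cup L_1\times\{1\}$, the $i$-th annulus joining the $i$-th component of $L_0$ to the $i$-th component of $L_1$.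

Stacking annuli shows that concordance is transitive. Linking numbers are concordance invariants, and linking numbers alone already show that the three links above are pairwise not concordant. A nontrivial concordance comes from a ribbon knot.

**Definition.** A *ribbon knot* is a knot obtained from an $(m+1)$-component unlink by $m$ *fusion bands*, each band joining two different components.

For every knot $K$, the sum $K\#{-K}$ with the reversed mirror image is ribbon, by a textbook fact. If $R$ is ribbon, then $J$ and $J\#R$ are concordant for every knot $J$. To build the annulus, start from $J\times[0,\epsilon]$, let $m+1$ small circles be born, fuse them by $m$ bands into $R$ split from $J$, and fuse $R$ to $J$ by one more band. We glued $m+1$ discs and $m+1$ bands to an annulus, the result is connected and has boundary $J$ and $J\#R$, so it is again an annulus.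

A theorem of Eisermann says that every $n$-component ribbon link has full Jones nullity. So the nullity, which is read off a planar diagram, reacts to surfaces in four dimensions. Question 7.2 of "Connections between common slice obstructions and the Eisermann ribbon obstruction" asks how far this goes: must two concordant links have the same Jones nullity?

## Concordant links with different nullities: the statements

The answer is no, from three components on. Write $\nabla_J(z)$ for the Conway polynomial, determined by $\nabla_+-\nabla_-=z\nabla_0$ and $\nabla_{\text{unknot}}=1$, and $a_2(J)$ for its $z^2$-coefficient.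

**Theorem A.** For every oriented knot $J$ there is an explicit 3-component link $L(J)$ such that

* (i) if $J_0,J_1$ are concordant knots, then $L(J_0),L(J_1)$ are concordant;
* (ii) $L(J)$ has Jones nullity $2$ if $a_2(J)=-1$, and Jones nullity $1$ otherwise.

Let us see at once why this answers the question. Take $J_0=4_1$ and $J_1=4_1\#4_1\#4_1$. The figure-eight knot is isotopic to its reversed mirror image, so $4_1\#4_1$ has the form $K\#{-K}$ and is ribbon. Hence $J_0$ and $J_1$ are concordant. Since $\nabla_{4_1}=1-z^2$ and $\nabla$ is multiplicative under $\#$, we get $a_2(J_0)=-1$ and $a_2(J_1)=-3$. So $L(J_0)$ and $L(J_1)$ are concordant with nullities $2$ and $1$.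

**Theorem B.**

1. For all $n$, whether the Jones nullity is $0$ is a concordance invariant. Hence Jones nullity is a concordance invariant of $n$-component links for $n\le2$.
2. For all $n\ge1$ and all integers $k\le l\le\min(2k,n-1)$ there are concordant $n$-component links with Jones nullities $k$ and $l$. So Jones nullity (and also the property of having full Jones nullity) is a concordance invariant of $n$-component links if and only if $n\le2$, and the gap between concordant links is unbounded as $n$ grows.
3. Jones nullity is not monotone under ribbon concordance, in either direction.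

Ribbon concordance is defined in the last section. Part 2 does not assert that its pairs exhaust all possibilities, and nothing here concerns slice links that are not known to be ribbon.

## A local coordinate at $q=-i$ and the bound $n-1$

To measure a vanishing order we want a coordinate in which bracket computations become short power series. Put
$$A=e^{i\pi/4}e^{-h/4}.$$
Then
$$A^2=ie^{-h/2},\quad A^4=-e^{-h},\quad A^8=e^{-2h},\quad \delta=i(e^{h/2}-e^{-h/2})=2i\sinh(h/2)=ih+O(h^3),\quad q=-ie^{h/2}.\tag{1}$$
So $h$ is a local coordinate near $q=-i$. The factor $(-A^3)^{-\mathrm{wr}}$ never vanishes, and the multiplicities of $V_L$ at $i$ and $-i$ agree. Therefore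

*the Jones nullity of $L$ is the order of vanishing of $\langle D\rangle_{red}$ at $h=0$.*

In particular orientations do not matter for the nullity, since they enter $V_L$ only through the writhe. Writing $\langle D\rangle_{red}=c_0+c_1h+O(h^2)$, nullity $\ge1$ means $c_0=0$, and nullity $\ge2$ means $c_0=c_1=0$.

**Lemma 1.** An $n$-component link has Jones nullity at most $n-1$.

*Proof.* The Jones skein relation is $q^{-2}V_+-q^2V_-=(q-q^{-1})V_0$. At $q=1$ it reads $V_+(1)=V_-(1)$, so crossing changes do not alter $V_L(1)$, and $V_L(1)=(-2)^{n-1}$, the value for the unlink. If $V_L=(q+q^{-1})^kU$ with $U\in\mathbb Z[q^{\pm1}]$, then setting $q=1$ shows $2^k\mid2^{n-1}$. $\square$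

## The value $V_L(i)$ and the double branched cover

A sensible first approach is to look for a topological meaning of $V_L(i)$. There is one, and it proves Part 1 of Theorem B.

**Step 1: the nullity is positive if and only if a Betti number is positive.** At $q=i$ the skein relation reads $-V_++V_-=2iV_0$, that is, $V_+-V_-=-2iV_0$. This is the Conway relation at $z=-2i$, and both sides equal $1$ on the unknot, so $V_L(i)=\nabla_L(-2i)$. Let $S$ be a Seifert matrix of a connected Seifert surface. The textbook formula $\nabla_L(t^{1/2}-t^{-1/2})=\det(t^{1/2}S-t^{-1/2}S^T)$ at $t^{1/2}=-i$, where $t^{1/2}-t^{-1/2}=-2i$, gives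
$$|V_L(i)|=|\det(-iS-iS^T)|=|\det(S+S^T)|.$$
Let $\Sigma(L)$ be the double cover of $S^3$ branched along $L$. The matrix $S+S^T$ presents $H_1(\Sigma(L);\mathbb Z)$. So the nullity is $\ge1$ if and only if $b_1(\Sigma(L))>0$. For the Hopf link $|V_L(i)|=2$, so $H_1(\Sigma)$ has order $2$ and $b_1=0$.

It remains to prove that $b_1(\Sigma(L))$ is a concordance invariant. Let $C$ be a concordance from $L_0$ to $L_1$, with tubular neighborhood $C\times D^2$ and exterior $X$, and let $X_0$ be the exterior of $L_0$ at level $0$.

**Step 2: $X$ and $X_0$ have the same homology.** The pair $(S^3\times I,S^3\times0)$ is the union of $(X,X_0)$ and $(C\times D^2,L_0\times D^2)$, with intersection $(C\times S^1,L_0\times S^1)$. Since $C\cong L_0\times[0,1]$ retracts onto $L_0$, the three pairs other than $(X,X_0)$ have trivial homology. By relative Mayer–Vietoris, $H_*(X,X_0)=0$ with $\mathbb Z$ and with $\mathbb F_2$ coefficients. In particular $H_1(X)\cong H_1(X_0)\cong\mathbb Z^n$, generated by meridians. So the double covers $\tilde X,\tilde X_0$ given by sending each meridian to $1\in\mathbb Z/2$ are defined and compatible.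

**Step 3: pass to the double covers.** For a double cover $\tilde X\to X$ there is a short exact sequence $0\to C_*(X;\mathbb F_2)\to C_*(\tilde X;\mathbb F_2)\to C_*(X;\mathbb F_2)\to0$. The first map sends a simplex to the sum of its two lifts, and the second is the projection. Relative to $X_0$ this gives the exact sequence
$$H_*(X,X_0;\mathbb F_2)\to H_*(\tilde X,\tilde X_0;\mathbb F_2)\to H_*(X,X_0;\mathbb F_2),$$
so $H_*(\tilde X,\tilde X_0;\mathbb F_2)=0$. This step is why $\mathbb F_2$ is used.

**Step 4: glue the branch set back in.** Over each component of $C\times S^1$ the cover unwraps the meridian circle. After changing the trivialization of the neighborhood by adding a meridian to the longitude if necessary, it is $(c,s)\mapsto(c,s^2)$, and it extends over $C\times D^2$ as a branched cover. Let $W$ be the resulting double branched cover of $(S^3\times I,C)$. Then $(W,\Sigma(L_0))$ is the union of $(\tilde X,\tilde X_0)$ and a copy of $(C\times D^2,L_0\times D^2)$. The intersection covers $(C\times S^1,L_0\times S^1)$ and has trivial homology, because the deformation of $C\times S^1$ onto $L_0\times S^1$ lifts. By Mayer–Vietoris, $H_*(W,\Sigma(L_0);\mathbb F_2)=0$.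

**Step 5: conclude rationally.** The groups $H_*(W,\Sigma(L_0);\mathbb Z)$ are finitely generated. By universal coefficients $H_*(W,\Sigma(L_0);\mathbb Z)\otimes\mathbb F_2$ embeds in $H_*(W,\Sigma(L_0);\mathbb F_2)=0$, so they are finite. Hence $H_*(W,\Sigma(L_0);\mathbb Q)=0$ and $b_1(\Sigma(L_0))=b_1(W)$. The same argument from the other end gives $b_1(\Sigma(L_1))=b_1(W)$.

So whether the nullity is $0$ is a concordance invariant. For $n=1$ the nullity is $0$ by Lemma 1. For $n=2$ it is $0$ or $1$, hence determined by whether it is $0$. This proves Part 1 of Theorem B. $\square$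

This approach stops at $c_0$. For three components one must also distinguish nullity $1$ from nullity $2$, which depends on $c_1$, the first derivative of $V_L$ at the root, and the argument says nothing about that number. We will find a local change of a link, realizable by concordance, that moves $c_1$.

## Brackets of four-ended tangles

We need to compute $c_0$ and $c_1$ for links assembled from pieces. For a tangle diagram $T$ with ends NW, NE, SW, SE write $\langle T\rangle=xI+yE$. Let $T_1+T_2$ be horizontal juxtaposition and $T_1*T_2$ vertical stacking. From the pictures,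
$$I+I=\delta I,\quad I+E=E+I=I,\quad E+E=E;\qquad E*E=\delta E,\quad I*E=E*I=E,\quad I*I=I.$$
Hence $T_1+T_2$ has $x=\delta x_1x_2+x_1y_2+x_2y_1$ and $y=y_1y_2$, and the symmetric formulas hold for $*$. Factoring,
$$\text{for }+:\quad y\ \text{ and }\ y+\delta x\ \text{ are multiplicative};\tag{2}$$
$$\text{for }*:\quad x\ \text{ and }\ x+\delta y\ \text{ are multiplicative}.\tag{3}$$
Let $N(T)$ be the closure joining NW–NE and SW–SE. It turns $I$ into one circle and $E$ into two, so $\langle N(T)\rangle_{red}=x+\delta y$ and
$$\langle N(T_1+T_2)\rangle_{red}=x_1y_2+x_2y_1+\delta(x_1x_2+y_1y_2).\tag{4}$$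

Let $V(m)$ be $m$ stacked copies of $\sigma$ and $H(m)$ be $m$ juxtaposed copies, with $\sigma^{-1}$ for negative $m$. Since $A+\delta A^{-1}=-A^{-3}$ and $A^{-1}+\delta A=-A^3$, rules (2) and (3) give
$$V(m):\ x=A^m,\ x+\delta y=(-A^{-3})^m;\qquad H(m):\ y=A^{-m},\ y+\delta x=(-A^3)^m.$$
Divide $V(m)$ by the unit $A^m$ and $H(m)$ by $A^{-m}$. Since $(-1)^mA^{\mp4m}=e^{\pm mh}$, we obtain
$$V(m):\ x=1,\quad y=\frac{e^{mh}-1}{\delta}=-i\Big(m+\frac{m^2}2h\Big)+O(h^2);\tag{5}$$
$$H(m):\ y=1,\quad x=\frac{e^{-mh}-1}{\delta}=i\Big(m-\frac{m^2}2h\Big)+O(h^2).\tag{6}$$

As a test, take $N(V(2)+V(-2))$. The two columns untwist each other, so this is the 2-component unlink. By (5) the entries are $y_1=-i(2+2h)$ and $y_2=-i(-2+2h)$, and (4) gives $y_1+y_2+\delta(1+y_1y_2)=-4ih+ih(1+4)=ih$ up to $O(h^2)$. This agrees with $\delta=ih+O(h^3)$.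

At $h=0$, where $\delta=0$, the rules say that $x/y$ adds under $+$, that $y/x$ adds under $*$, and that $\langle N(T_1+T_2)\rangle_{red}=y_1y_2(x_1/y_1+x_2/y_2)$, whenever the denominators are nonzero. So controlling $c_0$ is arithmetic with fractions.

## Tying a knot into two parallel strands

Here is the local change. The *blackboard 2-cable* of a diagram replaces every strand by two parallel copies in the plane, so that each crossing becomes four crossings with the same over/under information. If the diagram is an oriented knot diagram, a crossing of sign $\epsilon$ produces two crossings of sign $\epsilon$ between different copies. So the two copies have linking number equal to the writhe. For instance, the 2-cable of a one-crossing diagram of the unknot has linking number $\pm1$.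

Given an oriented knot $J$, take a long-knot diagram of $J$ running vertically, with writhe $0$ (add curls if needed), and let $T_J$ be its blackboard 2-cable. For the trivial long knot, $T_J=I$. Suppose a link $\mathcal L(J)$ meets a ball $B$ in $T_J$, with a fixed part outside $B$.

**Lemma 2.** If $J_0,J_1$ are concordant knots, then $\mathcal L(J_0)$ and $\mathcal L(J_1)$ are concordant.

*Proof.* **Step 1: describe $\mathcal L(J)$ as a pattern in a framed solid torus.** Let $B'=S^3\setminus\mathrm{int}\,B$, and let $N_J\subset B$ be a tube around the long knot containing $T_J$. Then $Z_J=B'\cup N_J$ is a ball with a 1-handle, that is, a solid torus. Its core is the long knot closed by an unknotted arc in $B'$, so it is the knot $J$. Let $U$ be the trivial long knot, and let $Z_U\to Z_J$ be the homeomorphism that is the identity on $B'$ and is given on the tube by the blackboard framing. It carries $\mathcal L(U)$ to $\mathcal L(J)$. It carries the planar push-off of the core of $Z_U$, which has linking number $0$ with the core, to the blackboard push-off of the core of $Z_J$, which has linking number $0$ with that core because the writhe is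 $0$. So $\mathcal L(J)$ is the image of the fixed pattern $P=\mathcal L(U)\subset Z_U\cong S^1\times D^2$ under the 0-framed tubular neighborhood of $J$. Such a neighborhood is unique up to isotopy, so $\mathcal L(J)$ does not depend on the chosen diagram.

**Step 2: thicken the concordance compatibly with the framings.** Let $C\subset S^3\times[0,1]$ be an annulus from $J_0$ to $J_1$. Its normal bundle is trivial. Choose the framing of $C$ that extends the 0-framing of $J_0$, and let $C'$ be the push-off, with boundary knots $J_0'$ and $J_1'$. Since $C\cap C'=\emptyset$, we have $\mathrm{lk}(J_1,J_1')=\mathrm{lk}(J_0,J_0')=0$. So the framing restricts to the 0-framing of $J_1$.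

**Step 3: insert the pattern.** The framed neighborhood is an embedding $S^1\times D^2\times[0,1]\cong C\times D^2\hookrightarrow S^3\times[0,1]$. The image of $P\times[0,1]$ is a concordance from $\mathcal L(J_0)$ to $\mathcal L(J_1)$ that joins corresponding components. $\square$

What does the bracket see of $T_J$? The next section proves the following.

**Lemma 3.** $\langle T_J\rangle=x_JI+y_JE$ with $x_J+\delta y_J=1$ and $x_J=1-24\,a_2(J)\,h^2+O(h^3)$.

Consequently $y_J=(1-x_J)/\delta=-24i\,a_2(J)\,h+O(h^2)$. So to first order in $h$, tying $J$ into two parallel strands adds a multiple $-24i\,a_2(J)h$ of $E$. The number $a_2$ is not a concordance invariant, as $4_1$ and $4_1\#4_1\#4_1$ show.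

Let us try the simplest link built this way, the 0-framed 2-parallel of $J$, obtained by joining the tops of $T_J$ to its bottoms. This closure turns $I$ into two circles and $E$ into one, so
$$\langle\,\cdot\,\rangle_{red}=\delta x_J+y_J=i\,(1-24\,a_2(J))\,h+O(h^2).$$
For $J=4_1$ the leading coefficient is $25i$, and for $J=4_1\#4_1\#4_1$ it is $73i$. The two parallels are concordant by Lemma 2, yet their leading coefficients have different absolute values, and absolute values of leading coefficients do not depend on the diagram, since $|A|=1$ at $h=0$. Still, both have nullity $1$. Indeed $1-24a_2$ never vanishes for an integer $a_2$, and no other 2-component exterior can do better: by Lemma 1 a 2-component link with $c_0=0$ always has $c_1\ne0$. Adding a split circle does not help either, since it multiplies every bracket by $\delta$ and gives nullity $2$ for all $J$.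

We therefore need a third component that is linked in a more interesting way. The exact requirement is this. Let $p(h)$ and $r(h)$ be the reduced brackets of the diagrams obtained by filling $B$ with $I$ and $E$. By linearity and Lemma 3,
$$\langle\mathcal L(J)\rangle_{red}=x_J\,p+y_J\,r=p(0)+\big(p'(0)-24i\,a_2(J)\,r(0)\big)h+O(h^2).\tag{7}$$
The nullity changes within a concordance class as soon as $p(0)=0$, $r(0)\neq0$, and $p'(0)=24i\,a\,r(0)$ for an integer $a$ that some knot $J_0$ has as its $a_2$, while a concordant knot has a different $a_2$. For the 2-parallel, $p=\delta$ and $r=1$ would force $a=1/24$. We will exhibit a 3-component exterior with $a=-1$.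

## The second-order expansion of the cabled tangle

This section proves Lemma 3.

**Step 1: the relation $x_J+\delta y_J=1$.** This determines $y_J$ from $x_J$. Join the two top ends of $T_J$ by a cap. The result is a thin finger along the long knot. Its tip can be retracted along the doubled strand. At a crossing still present, the tip slides past two parallel strands, over both or under both, by Reidemeister II moves. What remains is an arc joining the two bottom ends, with coefficient $1$. Capping $I$ gives this arc and capping $E$ gives $\delta$ times it. So $x_J+\delta y_J=1$.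

**Step 2: an invariant of diagrams that computes $x_J$.** To expand $x_J$ we want a skein relation, and the bracket of a 2-cable alone does not have a convenient one. For a link diagram $\mathcal D$ with $c$ components define
$$Q(\mathcal D)=\sum_S(-1)^{c-|S|}\langle S^{(2)}\rangle\in\mathbb Z[A^{\pm1}],$$
where $S$ runs over all sub-diagrams consisting of components, including $\emptyset$, and $S^{(2)}$ is the blackboard 2-cable. The 2-cable of a Reidemeister II or III move is a composition of such moves, so $Q$ is invariant under Reidemeister II and III. It is multiplicative under split union of diagrams, and a crossingless circle has $Q=\delta^2-1=:d$. More generally $c$ crossingless circles have $Q=\sum_S(-1)^{c-|S|}\delta^{2|S|}=d^c$.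

**Step 3: rewrite $Q$ with a projector.** This makes a local calculation possible. Let $e$ be the cup-cap on two parallel strands and $f=1-\delta^{-1}e$, so that $e^2=\delta e$, $f^2=f$ and $fe=ef=0$. The claim is that *$Q(\mathcal D)$ is the bracket of $\mathcal D^{(2)}$ with $f$ inserted at any chosen places away from crossings, $N\ge1$ places in each doubled component, where $N$ may depend on the component.*

To see this, expand all the $f$'s. Suppose that in some component $e$ is chosen at $r\ge1$ of its $N$ places. Then that doubled component is cut into $r$ thin bands. Each band retracts from its tip by Reidemeister II moves, past whatever it crosses, to a small circle, giving $\delta^r$ in total. So the terms with $r\ge1$ amount to deleting the component, with coefficient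
$$\sum_{r\ge1}\binom Nr(-\delta^{-1})^r\delta^r=\sum_{r\ge1}\binom Nr(-1)^r=-1.$$
The term $r=0$ keeps the doubled component. Summing over all components gives the definition of $Q$.

**Step 4: the skein relation.** We compute the doubled crossing between projectors. Work in the Temperley–Lieb algebra $TL_4$ on four strands, with generators $e_1,e_2,e_3$ and relations $e_i^2=\delta e_i$, $e_ie_{i\pm1}e_i=e_i$, $e_1e_3=e_3e_1$. Put $\sigma_i=A+A^{-1}e_i$ and $F=f\otimes f$. Then $F^2=F$ and $Fe_1=e_1F=Fe_3=e_3F=0$. The 2-cable of $\sigma$ is $X=\sigma_2\sigma_1\sigma_3\sigma_2$. Write $\sigma_1\sigma_3=A^2+e_1+e_3+A^{-2}e_1e_3$ and treat the four summands in turn, between two $F$'s.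

* $\sigma_2A^2\sigma_2=A^4+(2A^2+\delta)e_2$.
* $\sigma_2e_1\sigma_2=A^2e_1+e_1e_2+e_2e_1+A^{-2}e_2e_1e_2$. The first three terms die next to $F$, and $e_2e_1e_2=e_2$, so this contributes $A^{-2}Fe_2F$. The summand $e_3$ contributes the same.
* $A^{-2}\sigma_2e_1e_3\sigma_2=e_1e_3+A^{-2}e_1e_3e_2+A^{-2}e_2e_1e_3+A^{-4}e_2e_1e_3e_2$. Only the last term survives, and it contributes $A^{-4}Y$ with $Y:=Fe_2e_1e_3e_2F$.

The coefficient of $Fe_2F$ is $2A^2+2A^{-2}+\delta=-\delta$. Hence
$$FXF=A^4F-\delta\,Fe_2F+A^{-4}Y.\tag{8}$$
For $\sigma^{-1}$ replace $A$ by $A^{-1}$. The middle coefficient is unchanged, so it cancels in the difference. Now $e_2e_1e_3e_2$ consists of two nested cups and two nested caps, which is the 2-cable of the smoothing $E$. In a diagram, insert $f$'s at the four ends of a doubled crossing, and at least one on every component not passing through it. When the crossing is replaced by $F$ or by $Y$, every component again carries at least one $f$, so Step 3 applies to each of the resulting diagrams. Therefore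
$$Q_+-Q_-=\zeta\,(Q_0-Q_\infty),\qquad \zeta:=A^4-A^{-4},\tag{9}$$
where $Q_\pm$ belong to $\sigma^{\pm1}$, $Q_0$ to the smoothing $I$, which respects orientations if both strands go up, and $Q_\infty$ to $E$.

**Step 5: the effect of a curl.** We need to know how $Q$ changes under Reidemeister I. Let $\Pi$ be the partial closure of the right pair of strands, numbers 3 and 4. Factors $f$ on the right pair can be moved around the closure and merged, so $\Pi(FTF)=f\,\Pi\big(T(1\otimes f)\big)f$ for $T\in TL_4$, where $1\otimes f=1-\delta^{-1}e_3$.

* $\Pi(F)=(\delta^2-\delta^{-1}\delta)f=(\delta^2-1)f$.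
* $\Pi(e_2(1\otimes f))=\Pi(e_2)-\delta^{-1}\Pi(e_2e_3)$. Closing strand 4 of $e_2$ gives $\delta e_2$, closing strand 4 of $e_2e_3$ gives $e_2$, and closing strand 3 of $e_2$ gives the identity. So this is $\delta-\delta^{-1}$, and $\Pi(Fe_2F)=(\delta-\delta^{-1})f$.
* In $\Pi(Y)$, the closed-up doubled cup-cap straightens to a doubled strand with $f$ inserted in it. So $\Pi(Y)=f\cdot f\cdot f=f$.

By (8), and since $\delta^2-1=A^4+1+A^{-4}$, a curl formed by closing $\sigma$ on the right (a positive curl) multiplies $Q$ by
$$A^4(\delta^2-1)-(\delta^2-1)+A^{-4}=(A^4-1)(A^4+1+A^{-4})+A^{-4}=(A^8-A^{-4})+A^{-4}=A^8=:a.$$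
Closing on the left gives the same, by a rotation through $\pi$, which preserves $\sigma$. For $\sigma^{-1}$ one gets $a^{-1}$. These are all four types of curls. Hence for a knot $J$ with diagram $\mathcal D$,
$$g(J)=a^{-\mathrm{wr}(\mathcal D)}\,Q(\mathcal D)/d$$
is an isotopy invariant, equal to $1$ on the unknot.

**Step 6: $g(J)=x_J$.** The closure of $T_J$, joining tops to bottoms, is the 2-cable of a writhe-$0$ diagram of $J$, and it turns $I$ and $E$ into $\delta^2$ and $\delta$. The empty sub-diagram contributes $-1$. So, using Step 1,
$$Q=\delta^2x_J+\delta y_J-1=\delta^2x_J+(1-x_J)-1=d\,x_J .$$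
It remains to expand $g(J)$ in $h$. By (1),
$$\zeta=2\sinh h=2h+O(h^3),\qquad a=e^{-2h},\qquad d=1-2\cosh h=-1+O(h^2),$$
$$a-a^{-1}=-2\sinh2h=-2\zeta\cosh h=\zeta(d-1).\tag{10}$$

**Step 7: the value at $h=0$.** This starts the bootstrap. At $h=0$ we have $\zeta=0$ and $a=1$, so $Q$ is unchanged by crossing changes and Reidemeister I. Crossing changes and Reidemeister moves reduce any diagram with $c$ components to $c$ crossingless circles. Hence $Q=(-1)^c+O(h)$ always. In particular $g(J)=1+O(h)$ for knots.

**Step 8: no first-order term for knots.** Let $J_\pm$ be oriented knot diagrams differing at one crossing, with writhes $w_0\pm1$. The oriented smoothing $J_0$ has two components, and $J_\infty$ has one, so $Q_0=1+O(h)$ and $Q_\infty=-1+O(h)$ by Step 7. By (9),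
$$a^{w_0}d\,\big(a\,g(J_+)-a^{-1}g(J_-)\big)=\zeta(Q_0-Q_\infty)=4h+O(h^2).$$
Since $a^{w_0}d=-1+O(h)$, $a^{\pm1}=1\mp2h+O(h^2)$ and $g(J_\pm)=1+O(h)$, the left side is $-(g(J_+)-g(J_-))+4h+O(h^2)$. So $g(J_+)-g(J_-)=O(h^2)$. Unknotting by crossing changes gives $g(J)=1+O(h^2)$ for every knot.

**Step 9: two-component diagrams modulo $h^2$.** These occur as oriented smoothings. Let $K_1\cup K_2$ be a two-component diagram. Changing a crossing between $K_1$ and $K_2$ changes $Q$ by $\pm\zeta(Q_0-Q_\infty)$. Both smoothings are knots, so $Q_0-Q_\infty=O(h)$ by Step 7, and the change is $O(h^2)$. Change such crossings until $K_1$ lies above $K_2$, then translate $K_1$ away from $K_2$, which uses only Reidemeister II and III moves. The diagrams $K_1$ and $K_2$ themselves have not changed, so by Step 8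
$$Q(K_1\cup K_2)=Q(K_1)Q(K_2)+O(h^2)=a^{\mathrm{wr}(K_1)+\mathrm{wr}(K_2)}d^2+O(h^2).$$

**Step 10: the second-order term.** Return to the setting of Step 8. Let $J_0=K_1\cup K_2$ and $\ell=\mathrm{lk}(K_1,K_2)$. The total writhe of $J_0$ is $w_0$, so $\mathrm{wr}(K_1)+\mathrm{wr}(K_2)=w_0-2\ell$. The knot diagram $J_\infty$ is oriented by reversing one of the two arcs. This flips the signs of the crossings between the arcs, so its writhe is $\mathrm{wr}(K_1)+\mathrm{wr}(K_2)-2\ell=w_0-4\ell$. Thus $Q_0=a^{w_0-2\ell}d^2+O(h^2)$ and $Q_\infty=a^{w_0-4\ell}d+O(h^2)$. Insert these into (9), use $\zeta=O(h)$, and divide by $a^{w_0}d$: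
$$a\,g(J_+)-a^{-1}g(J_-)=\zeta\,(d\,a^{-2\ell}-a^{-4\ell})+O(h^3).$$
Write $g(J)=1+v(J)h^2+O(h^3)$ and subtract $a-a^{-1}=\zeta(d-1)$ from (10):
$$(v(J_+)-v(J_-))h^2=\zeta\big(d(a^{-2\ell}-1)-(a^{-4\ell}-1)\big)+O(h^3)=2h(-4\ell h-8\ell h)+O(h^3)=-24\,\ell h^2+O(h^3).$$
The Conway relation gives $a_2(J_+)-a_2(J_-)=\ell$, because $\nabla_{J_0}=\ell z+O(z^3)$. Both $v$ and $a_2$ vanish on the unknot, and every knot can be unknotted by crossing changes. Hence $v=-24a_2$, which proves Lemma 3. $\square$

## A three-component exterior whose fractions cancel

Put
$$L(J)=N(T_1+T_2),\qquad T_1=\big(V(6)*T_J\big)+V(6)+\sigma^{-1},\qquad T_2=H(4)*H(4)*\sigma .$$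

**Step 1: $L(J)$ has three components.** The tangles $V(6)*T_J$ and $V(6)$ connect NW–SW and NE–SE, $H(4)$ connects NW–NE and SW–SE, and $\sigma^{\pm1}$ connects opposite corners. In $T_1$ the right strand of the first column and the left strand of the second form one closed component. The right strand of the second column joins the two left ends of $\sigma^{-1}$, whose strands lead to its two right ends. So $T_1$ connects NW–SW and NE–SE, and contains one closed component. In the same way $T_2$ contains one closed component, between its two copies of $H(4)$, and connects NW–NE and SW–SE. In $N(T_1+T_2)$ the four remaining arcs run: NW to SW of $T_1$, by the closure to SE of $T_2$, to SW of $T_2$, to SE of $T_1$, to NE of $T_1$, to NW of $T_2$, to NE of $T_2$, and by the closure back to NW of $T_1$. That is one circle, so there are three components.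

**Step 2: part (i) of Theorem A.** $L(J)$ meets a ball in $T_J$ and is independent of $J$ outside it. So (i) is Lemma 2.

For part (ii) we use (7), so we need $p(0)$, $r(0)$ and $p'(0)$. In all computations divide each of the six twist pieces by its unit as in (5) and (6). In total we divide by $A^{6+6-1-4-4-1}=A^2$, for both $p$ and $r$. We keep the names $p,r$ for the normalized functions.

**Step 3: $p(0)=0$ by fractions.** At $h=0$, (5) gives $x/y=i/m$ for $V(m)$, and $\sigma^{-1}=V(-1)$. By (6), $y/x=-i/m$ for $H(m)$, and $\sigma=H(1)$. With $T_J$ replaced by $I$,
$$\frac{x_1}{y_1}=i\Big(\frac16+\frac16-1\Big)=-\frac{2i}3,\qquad \frac{y_2}{x_2}=-i\Big(\frac14+\frac14+1\Big)=-\frac{3i}2,\quad\text{so}\quad\frac{x_2}{y_2}=\frac{2i}3 .$$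
They cancel, so $p(0)=0$. The expansion in Step 5 confirms this.

**Step 4: $r(0)=24i$.** Now replace $T_J$ by $E$. By (3), $V(6)*E=(-A^{-3})^6E=A^{-18}E$. After division by $A^6$ this is $A^{-24}E=e^{6h}E$, which is $E$ at $h=0$, and $E$ is neutral for $+$ at the level of brackets. So $T_1$ becomes $V(6)+\sigma^{-1}$ with $y$-entries $-6i$ and $i$. At $h=0$ it has $y_1=(-6i)(i)=6$ and $x_1=-6i+i=-5i$. For $T_2$ at $h=0$ the factors have $x=4i,4i,i$ and $y=1$, so $x_2=(4i)(4i)(i)=-16i$ and $y_2=(4i)(4i)+2(4i)(i)=-24$. Therefore
$$r(0)=x_1y_2+x_2y_1=120i-96i=24i .$$

**Step 5: $p'(0)=576$.** All expansions are modulo $h^2$. We first treat $T_1$ with $T_J=I$. Its summands have $x=1$ and $y=-iu_j$, where by (5)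
$$u_1=u_2=6+18h,\qquad u_3=-1+\tfrac h2 .$$
Let $e_j$ be the elementary symmetric functions of the $u$'s. By (2), $y_1=(-i)^3e_3=ie_3$, and $x_1=\big(\prod(y^{(j)}+\delta)-\prod y^{(j)}\big)/\delta$, where $y^{(j)}=-iu_j$. Expanding, $x_1=(-i)^2e_2+\delta(-i)e_1=-e_2+he_1$. Here
$$e_1=11+O(h),\qquad e_2=(36+216h)+2(-6-15h)=24+186h,$$
$$e_3=(36+216h)\big(-1+\tfrac h2\big)=-36-198h .$$
Hence $x_1=-24-175h$ and $y_1=-i(36+198h)$.

For $T_2$ the factors have $y=1$ and $x=iw_j$, where by (6)
$$w_1=w_2=4-8h,\qquad w_3=1-\tfrac h2 .$$
By (3), $x_2=i^3e_3(w)=-ie_3(w)$, and $y_2=\big(\prod(iw_j+\delta)-\prod iw_j\big)/\delta=i^2e_2(w)+\delta\,i\,e_1(w)=-e_2(w)-he_1(w)$. Here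
$$e_1(w)=9+O(h),\qquad e_2(w)=(16-64h)+2(4-10h)=24-84h,\qquad e_3(w)=(16-64h)\big(1-\tfrac h2\big)=16-72h .$$
Hence $x_2=-i(16-72h)$ and $y_2=-24+75h$.

Now close up. The terms of (4) are
$$x_1y_2=(-24-175h)(-24+75h)=576+(4200-1800)h=576+2400h,$$
$$x_2y_1=-(16-72h)(36+198h)=-576-(3168-2592)h=-576-576h,$$
$$\delta(x_1x_2+y_1y_2)=ih\,(384i+864i)=-1248h .$$
The sum is $p=576h+O(h^2)$, so $p(0)=0$ and $p'(0)=576$.

**Step 6: part (ii) of Theorem A.** By (7), since $-24i\cdot24i=576$,
$$\langle L(J)\rangle_{red}=A^{2}\Big(576\,\big(1+a_2(J)\big)\,h+O(h^2)\Big).\tag{11}$$
If $a_2(J)\neq-1$, the nullity is exactly $1$. If $a_2(J)=-1$, the nullity is at least $2$, hence exactly $2$ by Lemma 1 with $n=3$. This proves Theorem A. $\square$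

With the pair $4_1$ and $4_1\#4_1\#4_1$ from the second section, the answer to Question 7.2 is no.

## Connected sums and unbounded gaps

We prove Part 2 of Theorem B by combining copies of $L(J)$ with links of known nullity. Since $V$ is multiplicative under connected sum, nullities add. If links with $n_1,\dots,n_s$ components are connect-summed, the result has $1+\sum(n_i-1)$ components.

**Step 1: the links.** Let $k\le l\le\min(2k,n-1)$, so $k\ge0$, and set
$$j=l-k,\qquad m=2k-l,\qquad p=n-1-l,$$
all $\ge0$. Take a fixed connected sum of $j$ copies of $L(J)$ (formed away from the balls containing $T_J$), $m$ copies of the 2-component unlink, and $p$ Hopf links. If $j=m=p=0$, take the unknot. The number of components is $1+2j+m+p=1+l+(n-1-l)=n$.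

**Step 2: the nullities.** The 2-component unlink has nullity $1$, and the Hopf link has nullity $0$, as computed at the start. By Theorem A the sum has nullity $2j+m=l$ for $J=4_1$, and $j+m=k$ for $J=4_1\#4_1\#4_1$.

**Step 3: the concordance.** Replace $T_{4_1}$ by $T_{4_1\#4_1\#4_1}$ in the $j$ disjoint balls, one after another. Each replacement is a concordance by Lemma 2, and concordance is transitive.

**Step 4: the consequences.** For $n\ge3$ the choice $l=n-1$, $k=n-2$ satisfies $l\le2k$. It gives concordant links of which one has full nullity and the other does not. For $n\le2$ the nullity is a concordance invariant by Part 1, and so is the property of having full nullity. This gives the "if and only if". The choice $n=2k+1$, $l=2k$ gives gap $l-k=k$, which is unbounded. $\square$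

## Ribbon concordance in both directions

**Definition.** A concordance from $L_0$ to $L_1$ is *ribbon* if the height function on its annuli is Morse without local maxima.

For example, the concordance from $J$ to $J\#R$ described in the first section, for $R$ a ribbon knot, has $m+1$ minima (the births) and $m+1$ saddles (the fusions) and no maxima. To prove Part 3 of Theorem B, we show that this property survives the passage to $L(J)$.

**Step 1: a ribbon strip in the ball.** Perform the births and fusions on the long knot $J$ in the interior of $B$. The surface is then a strip $C\cong[0,1]^2$ in $B\times[0,1]$ from the long knot $J$ to the long knot $J\#R$, a product near $\partial B\times[0,1]$. We may also take it to be a product near the bottom and top levels.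

**Step 2: the framing.** On three sides of the square, take the product framing near $\partial B\times[0,1]$ and the 0-framing at the bottom. It extends over $C$, and near the bottom and top we take it horizontal. At the top it is the 0-framing: close the strip by the product of an unknotted arc outside $B$ and argue with linking numbers as in Step 2 of the proof of Lemma 2.

**Step 3: double the strip.** Take two sufficiently close push-offs of $C$ along this framing. They are disjoint, $C^\infty$-close to $C$, and a product near $\partial B\times[0,1]$. A function that is $C^\infty$-close to a Morse function on a compact surface, and unchanged in its lack of critical points near the boundary, is Morse with critical points of the same indices. So the height function on the two push-offs has no local maxima. Up to isotopy relative to $\partial B$ at the two ends, which adds only product pieces, the push-offs run from $T_J$ to $T_{J\#R}$. Extending by the product over $S^3\setminus B$ gives a ribbon concordance from $L(J)$ to $L(J\#R)$.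

**Step 4: two choices.** Take first $J=4_1$ and the ribbon knot $R=4_1\#4_1$. Then $a_2$ goes from $-1$ to $-3$, so by Theorem A the nullity goes from $2$ to $1$ along a ribbon concordance. Take next $J=4_1\#4_1\#4_1$ and the square knot $R=3_1\#\overline{3_1}$. It is ribbon, and since $\nabla_{3_1}=\nabla_{\overline{3_1}}=1+z^2$, it has $a_2=2$. So $a_2$ goes from $-3$ to $-1$, and the nullity goes from $1$ to $2$ along a ribbon concordance. Jones nullity is therefore not monotone under ribbon concordance in either direction. This proves Part 3 and completes the proof of Theorem B. $\blacksquare$
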